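\title{The equational theory of binary-generated cylindric algebras of finite dimension}

\begin{abstract}
A cylindric algebra is binary-generated if it is generated by its two-dimensional elements. We show that for $2<\alpha<\omega$ the equational theory of the binary-generated cylindric algebras of dimension $\alpha$ is $\Pi^0_2$-complete; in particular it is not recursively enumerable. The same holds for the algebras generated by their $m$-dimensional elements when $2\le m<\alpha$, and for the set algebras among them, whereas the equational theory of all cylindric algebras of dimension $\alpha$ is $\Sigma^0_1$-complete. The proof interprets arithmetic by means of sentences with three variables, and uses the Hales--Jewett theorem to show that in these classes a single inequality can force a set of natural numbers to be a proper subset of $\omega$.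
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\alpha$ be an ordinal. A \emph{cylindric algebra of dimension $\alpha$} is an algebra $\mathfrak A=\langle A,+,\cdot,-,0,1,c_i,d_{ij}\rangle_{i,j<\alpha}$ consisting of a Boolean algebra, unary operations $c_i$ (\emph{cylindrifications}) and constants $d_{ij}$ (\emph{diagonals}) such that for all $i,j,k<\alpha$:
\begin{itemize}
\item[(C1)] $c_i0=0$;\qquad (C2)\ $x\le c_ix$;\qquad (C3)\ $c_i(x\cdot c_iy)=c_ix\cdot c_iy$;
\item[(C4)] $c_ic_jx=c_jc_ix$;\qquad (C5)\ $d_{ii}=1$;\qquad (C6)\ $d_{ij}=c_k(d_{ik}\cdot d_{kj})$ if $k\ne i,j$;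
\item[(C7)] $c_i(d_{ij}\cdot x)\cdot c_i(d_{ij}\cdot-x)=0$ if $i\ne j$.
\end{itemize}
The class of these algebras is $\mathrm{CA}_\alpha$. The axioms hold in the \emph{full set algebra} $\mathfrak P({}^\alpha V)$ over a set $V\ne\emptyset$. Its elements are the subsets of ${}^\alpha V$, the Boolean operations are those of sets, $d_{ij}=\{\bar a:a_i=a_j\}$, and $c_iy$ is the set of tuples that agree with some member of $y$ except possibly at coordinate $i$. Thus $c_i$ corresponds to the quantifier $\exists v_i$ and $d_{ij}$ to the formula $v_i=v_j$, and $c_iy=y$ says that membership in $y$ does not depend on coordinate $i$. Let $\mathrm{Cs}_\alpha\subseteq\mathrm{CA}_\alpha$ be the class of subalgebras of full set algebras.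

For $\mathfrak A\in\mathrm{CA}_\alpha$ and $m<\omega$, the set of \emph{$m$-dimensional elements} is
\[
\mathrm{Nr}_m\mathfrak A=\{y\in A: c_iy=y\text{ for all }i\text{ with }m\le i<\alpha\}.
\]
Write $\mathrm{Sg}\,X$ for the subuniverse of $\mathfrak A$ generated by $X\subseteq A$, and put
\[
\mathrm K^m_\alpha=\{\mathfrak A\in\mathrm{CA}_\alpha:A=\mathrm{Sg}\,\mathrm{Nr}_m\mathfrak A\},\qquad \mathrm{Bg}_\alpha=\mathrm K^2_\alpha .
\]
The members of $\mathrm{Bg}_\alpha$ are the \emph{binary-generated} algebras. If $m\ge\alpha$, then $\mathrm{Nr}_m\mathfrak A=A$ and $\mathrm K^m_\alpha=\mathrm{CA}_\alpha$. For a class $K$ of algebras, $\mathrm{Eq}\,K$ is the set of equations in the language of $\mathrm{CA}_\alpha$ that are valid in every member of $K$.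

For finite $\alpha\ge2$ these definitions have a direct reading in logic. A $2$-dimensional element of a set algebra is a set $\{\bar a:(a_0,a_1)\in R\}$ with $R$ a binary relation on $V$. So an algebra in $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$ consists of the relations defined in a structure with binary relations $R$ by the formulas built from atoms $R(v_0,v_1)$ and $v_i=v_j$ using only the variables $v_0,\dots,v_{\alpha-1}$. An equation is a formula \emph{scheme}, and it is valid in $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$ if all its instances by such formulas are logically valid.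

The following is known. For $\alpha\le2$, $\mathrm{Bg}_\alpha=\mathrm{CA}_\alpha$ and $\mathrm{Eq}\,\mathrm{CA}_\alpha$ is decidable. For $\alpha\ge\omega$, $\mathrm{Eq}\,\mathrm{Bg}_\alpha$ is recursively enumerable (r.e.) but not decidable. For $2<\alpha<\omega$, $\mathrm{Eq}\,\mathrm{Bg}_\alpha$ is undecidable. The problem, posed in \cite{varieties}, is to determine whether $\mathrm{Eq}\,\mathrm{Bg}_\alpha$ is r.e.\ for $2<\alpha<\omega$.

One might guess that it is: the theory is r.e.\ for all other $\alpha$, and for finite $\alpha$ the theories of $\mathrm{CA}_\alpha$ and $\mathrm{Cs}_\alpha$ are r.e.\ (Proposition~\ref{prop:upper}). The definition itself, however, gives less. An equation is valid in $\mathrm{Bg}_\alpha$ if \emph{for every} substitution of terms in $2$-dimensional elements \emph{there is} a proof of the resulting instance from the axioms of $\mathrm{CA}_\alpha$. This is a $\Pi^0_2$ condition, and the question is whether the infinitely many proofs can be replaced by a single finite certificate. They cannot.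

From now on $3\le\alpha<\omega$, and $r=\alpha-1\ge2$ is the last index.

\begin{theorem}\label{thm:A}
$\mathrm{Eq}\,\mathrm{Bg}_\alpha$ is $\Pi^0_2$-complete. In particular it is not r.e.
\end{theorem}

Being $\Pi^0_2$-complete, $\mathrm{Eq}\,\mathrm{Bg}_\alpha$ is not co-r.e.\ either, and not even $\Sigma^0_2$.

\begin{corollary}\label{cor:axiom}
The variety generated by $\mathrm{Bg}_\alpha$ has no r.e.\ axiomatization, equational or first-order; in particular it has no finite one.
\end{corollary}

The proof uses one consequence of binary generation. Call $y\in A$ \emph{$c_i$-closed} if $c_iy=y$, and \emph{closed} if it is $c_i$-closed for some $i<\alpha$. In a set algebra the closed elements are the $\alpha$-ary relations that ignore at least one coordinate. Let $D(\mathfrak A)$ be the Boolean subalgebra of $A$ generated by the closed elements, and let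
\[
\mathrm D_\alpha=\{\mathfrak A\in\mathrm{CA}_\alpha:A=D(\mathfrak A)\}.
\]

\begin{theorem}\label{thm:B}
If $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm D_\alpha$, then $\mathrm{Eq}\,K$ is $\Pi^0_2$-hard. Moreover $\mathrm K^m_\alpha\subseteq\mathrm D_\alpha=\mathrm K^{\alpha-1}_\alpha$ for $m<\alpha$. For $2\le m<\alpha$ both $\mathrm{Eq}\,\mathrm K^m_\alpha$ and $\mathrm{Eq}(\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha)$ are $\Pi^0_2$-complete.
\end{theorem}

Theorem~\ref{thm:A} is the case $m=2$. At $m=\alpha$ the complexity drops.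

\begin{theorem}\label{thm:C}
If $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm{CA}_\alpha$, then $\mathrm{Eq}\,K$ is $\Sigma^0_1$-hard. Hence for $m\ge\alpha$, $\mathrm{Eq}\,\mathrm K^m_\alpha=\mathrm{Eq}\,\mathrm{CA}_\alpha$ is $\Sigma^0_1$-complete.
\end{theorem}

The hardness proofs have two ingredients. The first is arithmetic: a finite system of equations makes every nontrivial algebra satisfying it carry a copy of $\omega$ with prescribed primitive recursive relations (Sections~\ref{sec:three}--\ref{sec:standard}). This works in all of $\mathrm{CA}_\alpha$ and gives Theorem~\ref{thm:C} (Section~\ref{sec:sigma}). The second ingredient is special to $\mathrm D_\alpha$. Choosing one point from each two-element intersection of $\alpha-1$ finite sets is a task that a finite relation performs over a bounded range, but that no Boolean combination of finitely many closed elements performs over all of $\omega$ (Section~\ref{sec:ramsey}). Demanding such a choice over a set $I\subseteq\omega$ therefore forces $I\ne\omega$,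 and this supplies the additional quantifier in Theorem~\ref{thm:B} (Section~\ref{sec:pi}).

\section{Preliminaries}\label{sec:prelim}

\subsection*{Arithmetic of cylindric algebras}
We write products by juxtaposition where convenient. Besides (C7) we use the following consequences of the axioms \cite[\S\S1.2--1.3]{HMT}.
\begin{itemize}
\item[(E1)] $c_i$ is increasing, monotone, additive and idempotent, and $c_i0=0$.
\item[(E2)] The $c_i$-closed elements form a Boolean subalgebra, which every $c_j$ maps into itself (because $c_ic_j=c_jc_i$).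
\item[(E3)] If $y$ is $c_i$-closed, then $c_i(xy)=c_ix\cdot y$.
\item[(E4)] $d_{ii}=1$; $d_{ij}=d_{ji}$; $c_kd_{ij}=d_{ij}$ for $k\ne i,j$; $c_jd_{ij}=1$ for $i\ne j$.
\end{itemize}
An algebra is \emph{nontrivial} if $0\ne1$. Let $\mathrm{Zd}\,\mathfrak A$ be the set of elements that are $c_i$-closed for all $i<\alpha$. It is a Boolean subalgebra by (E2), and it contains $c_0\cdots c_{\alpha-1}y$ for every $y$, because the $c_i$ commute and are idempotent.

\subsection*{Computability}
Since $\alpha$ is finite, the language of $\mathrm{CA}_\alpha$ is finite, and we identify terms and equations with natural numbers coding them. A set $X\subseteq\omega$ is $\Sigma^0_1$ if it is r.e.; it is $\Pi^0_2$ if $X=\{x:\forall y\,(x,y)\in Y\}$ for some r.e.\ relation $Y$; it is $\Sigma^0_2$ if its complement is $\Pi^0_2$. A set $X'$ is \emph{many-one reducible} to $X$ if $x\in X'\Leftrightarrow f(x)\in X$ for some computable function $f$. For a class $\mathcal C$ of sets, $X$ is \emph{$\mathcal C$-hard} if every member of $\mathcal C$ is many-one reducible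 to $X$, and \emph{$\mathcal C$-complete} if moreover $X\in\mathcal C$. Kleene's predicate $T(e,n,t)$, ``$t$ codes a halting computation of program $e$ on input $n$'', is primitive recursive. We use these textbook facts: the halting set $\{e:\exists t\,T(e,e,t)\}$ is $\Sigma^0_1$-complete; the set $\mathrm{Tot}=\{e:\forall n\,\exists t\,T(e,n,t)\}$ is $\Pi^0_2$-complete; r.e.\ sets and co-r.e.\ sets are $\Sigma^0_2$; no $\Pi^0_2$-hard set is $\Sigma^0_2$.

\section{The upper bound and the class $\mathrm D_\alpha$}\label{sec:upper}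

\begin{proposition}\label{prop:upper}
Let $\mathrm C$ be $\mathrm{CA}_\alpha$ or $\mathrm{Cs}_\alpha$. Then $\mathrm{Eq}\,\mathrm C$ is r.e., and $\mathrm{Eq}(\mathrm K^m_\alpha\cap\mathrm C)$ is $\Pi^0_2$ for $2\le m\le\alpha$.
\end{proposition}

\begin{proof}
The class $\mathrm{CA}_\alpha$ is defined by finitely many equations, so $\mathrm{Eq}\,\mathrm{CA}_\alpha$ is the r.e.\ set of equations derivable from them. An equation is valid in $\mathrm{Cs}_\alpha$ if and only if it is valid in all full set algebras, since equations pass to subalgebras. Translate a term $\tau(y_1,\dots,y_n)$ into a first-order formula $\tau^\circ$ by $y_l^\circ=Y_l(v_0,\dots,v_{\alpha-1})$ with $Y_l$ an $\alpha$-ary predicate symbol, $d_{ij}^\circ=(v_i=v_j)$, $(c_i\tau)^\circ=\exists v_i\,\tau^\circ$, and Boolean operations to connectives. An assignment of subsets of ${}^\alpha V$ to the $y_l$ is a structure on $V$ for the $Y_l$, and the value of $\tau$ is the set of tuples satisfying $\tau^\circ$. So $\tau=\tau'$ is valid in all full set algebras if and only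 if $\forall v_0\cdots\forall v_{\alpha-1}(\tau^\circ\leftrightarrow\tau'^\circ)$ is logically valid, and the logically valid sentences form an r.e.\ set.

Let $e(y_1,\dots,y_n)$ be an equation. An \emph{instance} of $e$ is obtained by choosing $q$ and terms $\tau_1,\dots,\tau_n$ in variables $z_1,\dots,z_q$, and substituting $\tau_l(c_m\cdots c_{\alpha-1}z_1,\dots,c_m\cdots c_{\alpha-1}z_q)$ for $y_l$. We claim that $e$ is valid in $\mathrm K^m_\alpha\cap\mathrm C$ if and only if all its instances are valid in $\mathrm C$; as $\mathrm{Eq}\,\mathrm C$ is r.e., this condition is $\Pi^0_2$. Suppose $e$ fails in $\mathfrak A\in\mathrm K^m_\alpha\cap\mathrm C$ at $a_1,\dots,a_n$. Write $a_l=\tau_l(b_1,\dots,b_q)$ with all $b_s\in\mathrm{Nr}_m\mathfrak A$. Then $b_s=c_m\cdots c_{\alpha-1}b_s$, so the instance given by the $\tau_l$ fails in $\mathfrak A$ at $b_1,\dots,b_q$. Conversely, suppose an instance fails in $\mathfrak A\in\mathrm C$ at $b_1,\dots,b_q$. Then $e$ fails in the subalgebra generated by the elements $c_m\cdots c_{\alpha-1}b_s$.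 These elements are $m$-dimensional, so the subalgebra is in $\mathrm K^m_\alpha$, and it is in $\mathrm C$ because $\mathrm C$ is closed under subalgebras.
\end{proof}

\begin{proposition}\label{prop:D}
$\mathrm K^m_\alpha\subseteq\mathrm D_\alpha$ for $m<\alpha$, and $\mathrm D_\alpha=\mathrm K^{\alpha-1}_\alpha$.
\end{proposition}

\begin{proof}
The set $D(\mathfrak A)$ is a subuniverse of $\mathfrak A$: it is closed under the Boolean operations; it contains $c_iy$ for every $y\in A$, since $c_iy$ is $c_i$-closed; and it contains $d_{ij}$, since $\alpha\ge3$ provides $k\ne i,j$ and $d_{ij}$ is $c_k$-closed. If $m<\alpha$, the elements of $\mathrm{Nr}_m\mathfrak A$ are $c_m$-closed, so $\mathrm{Sg}\,\mathrm{Nr}_m\mathfrak A\subseteq D(\mathfrak A)$.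

For $\mathrm D_\alpha\subseteq\mathrm K^{\alpha-1}_\alpha$ we show that every $c_i$-closed $y$ lies in $\mathrm{Sg}\,\mathrm{Nr}_{\alpha-1}\mathfrak A$. Note that $\mathrm{Nr}_{\alpha-1}\mathfrak A$ is the set of $c_r$-closed elements, so we may assume $i\ne r$. The idea is to move the content of coordinate $r$ to the unused coordinate $i$ and back. Put $d=d_{ir}$ and $y'=c_r(dy)\in\mathrm{Nr}_{\alpha-1}\mathfrak A$. Then $dy\le dy'$ by (E1), and $dy'\cdot-y\le c_r(dy)\cdot c_r(d\cdot-y)=0$ by (C7). So $dy'=dy$, and $c_i(dy')=c_i(dy)=c_id\cdot y=y$ by (E3) and (E4).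
\end{proof}

So in a binary-generated algebra every element, however deeply the quantifiers in its defining term are nested, is a Boolean combination of finitely many elements each of which ignores a coordinate. The next section shows a limitation of such elements.

\section{Choosing from a two-element intersection}\label{sec:ramsey}

For $u\in\omega$ let $\mathrm{bits}(u)$ be the set of $w$ such that the $w$-th binary digit of $u$ is $1$. The map $u\mapsto\mathrm{bits}(u)$ is a bijection from $\omega$ onto the finite subsets of $\omega$, and $w\in\mathrm{bits}(u)$ implies $w<2^w\le u$. Write $[L]=\{0,\dots,L-1\}$ and $\mathcal P(L)$ for the power set of $[L]$.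

\subsection*{The case $\alpha=3$}
In this subsection we identify $u$ with $\mathrm{bits}(u)$. Say that $X\subseteq{}^3\omega$ \emph{chooses at} $(u_0,u_1)$ if $u_0\cap u_1=\{s,t\}$ with $s\ne t$ and exactly one of $(u_0,u_1,s)$, $(u_0,u_1,t)$ is in $X$. The set of all $(u_0,u_1,\min(u_0\cap u_1))$ chooses wherever the intersection has two elements. Its part with $u_0,u_1\le n$ is finite, hence a Boolean combination of sets $\{\bar n:n_i=a\}$, which ignore two coordinates; it still chooses at all such pairs with $u_0,u_1\le n$. Without the bound $n$ this is impossible.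

\begin{example}\label{ex:three}
No $X\in D(\mathfrak P({}^3\omega))$ chooses at every pair with a two-element intersection. Indeed, let $X$ be a Boolean combination of closed sets $y_1,\dots,y_q$, where $y_b$ ignores coordinate $m_b$. For $m<3$ let $\chi_m(u_0,u_1,w)$ be the set of those $b$ with $m_b=m$ and $(u_0,u_1,w)\in y_b$. These are colorings with at most $k=2^q$ colors, of the forms $\chi_0(u_1,w)$, $\chi_1(u_0,w)$, $\chi_2(u_0,u_1)$, and the three colors together decide membership in $X$. The third coloring does not see $w$. So it suffices to find $u_0,u_1$ and $s\ne t$ with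
\[
u_0\cap u_1=\{s,t\},\qquad\chi_0(u_1,s)=\chi_0(u_1,t),\qquad\chi_1(u_0,s)=\chi_1(u_0,t).
\]
Color each $(k+1)$-element set $u=\{w_0<\dots<w_k\}$ by the pair of sequences $(\chi_0(u,w_a))_{a\le k}$ and $(\chi_1(u,w_a))_{a\le k}$. By Ramsey's theorem there is an infinite $H\subseteq\omega$ all of whose $(k+1)$-element subsets receive the same pair $(\phi_0,\phi_1)$. By the pigeonhole principle $\phi_0(a)=\phi_0(b)$ and $\phi_1(a')=\phi_1(b')$ for some $a<b$ and $a'<b'$. Take $s<t$ in $H$ with at least $2k$ elements of $H$ below $s$ and at least $2k$ between $s$ and $t$. There is room for $(k+1)$-element sets $u_0,u_1\subseteq H$ that meet only in $s$ and $t$, such that $s,t$ occupy positions $a,b$ in $u_1$ and positions $a',b'$ in $u_0$. Then $\chi_0(u_1,s)=\phi_0(a)=\phi_0(b)=\chi_0(u_1,t)$ and $\chi_1(u_0,s)=\phi_1(a')=\phi_1(b')=\chi_1(u_0,t)$.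
\end{example}

The choice must be made from an intersection of two sets: the relation ``$w=\min u_0$'' ignores $u_1$ and is itself closed. For the same reason dimension $\alpha$ requires an intersection of $\alpha-1$ sets.

\subsection*{The general case}
We need $\rho=\alpha-1$ sets and $\rho$ colorings, the $i$-th of which sees the point and all sets except the $i$-th.

\begin{lemma}\label{lem:blind}
For all $\rho,k\ge1$ there is $L$ with the following property. For any colorings $\chi_i:\mathcal P(L)^{\rho-1}\times[L]\to[k]$ $(i<\rho)$, with arguments written $((u_j)_{j\ne i},w)$, there are $u_0,\dots,u_{\rho-1}\subseteq[L]$ and $s\ne t$ such that $\bigcap_{j<\rho}u_j=\{s,t\}$ and $\chi_i((u_j)_{j\ne i},s)=\chi_i((u_j)_{j\ne i},t)$ for all $i<\rho$.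
\end{lemma}

For $\rho\ge3$ each coloring sees how several sets intersect, and we argue by induction on $\rho$, disabling one coloring at a time. The tool is Lemma~\ref{lem:copy}, which finds inside $\mathcal P(N)^d\times[N]$ a copy of $\mathcal P(L)^d\times[L]$ on which a given coloring cannot distinguish two points of the common intersection. (The restriction to points of the intersection is necessary, as the coloring may record to which sets the point belongs.) It rests on the following theorem. A \emph{variable word} over an alphabet $\Gamma$ is a word $x$ over $\Gamma\cup\{\ast\}$, where $\ast\notin\Gamma$, with at least one occurrence of $\ast$; for $a\in\Gamma$, $x(a)$ is the result of substituting $a$ for every $\ast$.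

\begin{theorem}[Hales--Jewett \cite{HJ}]\label{thm:HJ}
For every finite nonempty $\Gamma$ and $k\ge1$ there is $n\ge1$ such that for each $k$-coloring of $\Gamma^n$ there is a variable word $x$ of length $n$ for which all words $x(a)$, $a\in\Gamma$, have the same color.
\end{theorem}

For $\Gamma=\{0,1\}$, the only case needed when $\alpha=3$, one can take $n=k$: two of the $k+1$ words $1^i0^{k-i}$ have the same color, say for $i<j$, and $x=1^i\ast^{\,j-i}0^{k-j}$ works.

\begin{lemma}\label{lem:copy}
For $d,k,L\ge1$ there is $N$ such that for each $F:\mathcal P(N)^d\times[N]\to[k]$ there are distinct points $w_t\in[N]$ $(t<L)$ and maps $g_j:\mathcal P(L)\to\mathcal P(N)$ $(j<d)$ with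
\begin{itemize}
\item[(i)] $w_t\in g_j(u)\iff t\in u$;
\item[(ii)] $F(g_0(u_0),\dots,g_{d-1}(u_{d-1}),w_s)=F(g_0(u_0),\dots,g_{d-1}(u_{d-1}),w_t)$ whenever $s,t\in\bigcap_{j<d}u_j$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Gamma=\{0,1\}^d$, with $\mathbf 0=(0,\dots,0)$ and $\mathbf 1=(1,\dots,1)$. A $d$-tuple of subsets of $[N]$ is identified with a word in $\Gamma^N$: the $j$-th coordinate of the letter at position $w$ is $1$ if and only if $w$ is in the $j$-th set. So $F$ colors pairs (word, position). We cut the positions into $M=k(L-1)+1$ consecutive blocks and choose a variable word and a marked position in each block, so that the color at a marked position does not depend on the letters substituted in the other blocks. The lengths are chosen from left to right and the words from right to left.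

Define $n_0,\dots,n_{M-1}$ recursively. Let $N_l=n_0+\dots+n_{l-1}$, let $q_l=|\Gamma|^{N_l}|\Gamma|^{M-1-l}(N_l+M-1-l)$, and let $n_l$ be given by Theorem~\ref{thm:HJ} for $\Gamma$ and $k^{q_l}$ colors. Put $N=n_0+\dots+n_{M-1}$; block $l$ has length $n_l$ and begins at position $N_l$.

Given $F$, choose variable words $x_l$ of length $n_l$ for $l=M-1,\dots,0$, and let $o_l\in[N]$ be the position of the first $\ast$ of $x_l$ when $x_l$ is placed in block $l$. Suppose the $x_i$ with $i>l$ are chosen. Color $y\in\Gamma^{n_l}$ by the function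
\[
(z,(a_i)_{i>l},w)\mapsto F\bigl(z\,y\,x_{l+1}(a_{l+1})\cdots x_{M-1}(a_{M-1}),\,w\bigr),
\]
where $z\in\Gamma^{N_l}$, $a_i\in\Gamma$ and $w\in[N_l]\cup\{o_i:i>l\}$. The domain of this function has $q_l$ elements, so there are at most $k^{q_l}$ colors, and Theorem~\ref{thm:HJ} gives $x_l$.

For $\vec a\in\Gamma^M$ let $W(\vec a)=x_0(a_0)\cdots x_{M-1}(a_{M-1})$. By the choice of $x_l$, applied with $z=x_0(a_0)\cdots x_{l-1}(a_{l-1})$, the value $F(W(\vec a),w)$ does not depend on $a_l$ for $w\in[N_l]\cup\{o_i:i>l\}$. This set contains $o_i$ for every $i\ne l$, since $o_i<N_l$ for $i<l$. Changing one letter at a time, we see that $F(W(\vec a),o_i)$ depends only on $a_i$; let $\nu(i)\in[k]$ be its value for $a_i=\mathbf 1$. As $M>k(L-1)$, the function $\nu$ is constant on some $l_0<\dots<l_{L-1}$. Put $w_t=o_{l_t}$.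

Let $B_j$ be the set of positions at which $x_0\cdots x_{M-1}$ has a letter of $\Gamma$ with $j$-th coordinate $1$, let $\Xi_l$ be the set of positions of $\ast$ in block $l$, and put $g_j(u)=B_j\cup\bigcup_{t\in u}\Xi_{l_t}$. Since $w_t\in\Xi_{l_t}$ and the sets $B_j,\Xi_0,\dots,\Xi_{M-1}$ are pairwise disjoint, (i) holds. Given $u_0,\dots,u_{d-1}$, let $a_{l_t}$ be the letter whose $j$-th coordinate is $1$ if and only if $t\in u_j$, and let $a_l=\mathbf 0$ for $l\notin\{l_0,\dots,l_{L-1}\}$. Then $W(\vec a)$ is the word identified with $(g_0(u_0),\dots,g_{d-1}(u_{d-1}))$. If $s,t\in\bigcap_ju_j$, then $a_{l_s}=a_{l_t}=\mathbf 1$, and the two sides of (ii) are $\nu(l_s)$ and $\nu(l_t)$, which are equal.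
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:blind}]
Induction on $\rho$. For $\rho=1$ the only coloring is $\chi_0:[L]\to[k]$; take $L=k+1$, two points $s\ne t$ of the same color, and $u_0=\{s,t\}$.

Let $\rho\ge2$, let $L'$ work for $\rho-1$ and $k$, and let $L$ be the number $N$ of Lemma~\ref{lem:copy} for $d=\rho-1$, $k$ and $L'$. Given $\chi_0,\dots,\chi_{\rho-1}$, apply Lemma~\ref{lem:copy} to $F=\chi_{\rho-1}$ and obtain $w_t$ $(t<L')$ and $g_j$ $(j<\rho-1)$. The sets $g_j(u_j)$ may have common points other than the $w_t$. The last set, which $\chi_{\rho-1}$ does not see, is used to remove them: put $u^*_{\rho-1}=\{w_t:t<L'\}$. For $i<\rho-1$ define $\chi'_i:\mathcal P(L')^{\rho-2}\times[L']\to[k]$ by letting $\chi'_i((u_j)_{j<\rho-1,\,j\ne i},t)$ be the value of $\chi_i$ at the sets $g_j(u_j)$ $(j<\rho-1,\ j\ne i)$, the set $u^*_{\rho-1}$ and the point $w_t$. The induction hypothesis gives $u_j\subseteq[L']$ $(j<\rho-1)$ and $s\ne t$ with $\bigcap_{j<\rho-1}u_j=\{s,t\}$ such that every $\chi'_i$ takes the same value at $s$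 and $t$. Put $u^*_j=g_j(u_j)$ for $j<\rho-1$. By (i), $\bigcap_{j<\rho}u^*_j=\{w_s,w_t\}$, and $w_s\ne w_t$. At the sets $u^*_j$, the colorings $\chi_i$ with $i<\rho-1$ agree at $w_s$ and $w_t$ by the definition of $\chi'_i$, and $\chi_{\rho-1}$ agrees by (ii).
\end{proof}

\section{Primitive recursive relations and three variables}\label{sec:three}

An algebra of dimension $3$ can express statements with three variables only. We show that universal sentences with three variables suffice to pin down every primitive recursive relation on $\omega$.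

A \emph{$3$-sentence} is a sentence $\forall x\forall y\forall z\,\varphi$, where $\varphi$ is a Boolean combination of atoms $U(v)$, $R(v,v')$, $v=v'$ with $U$ unary, $R$ binary, and $v,v'$ \emph{distinct} variables among $x,y,z$. We omit the quantifiers. Let $\mathfrak N=(\omega;Z,S)$ with $Z=\{0\}$ and $S=\{(n,n+1):n\in\omega\}$. We use the same letter for a relation and for its symbol, and identify a function $f:\omega\to\omega$ with its graph. Let $Q$ be a unary or binary relation on $\omega$ and $\Phi$ a finite set of $3$-sentences in a language containing $Z,S,Q$ and finitely many auxiliary symbols. We say that $\Phi$ \emph{determines} $Q$ if $\mathfrak N$ has an expansion satisfying $\Phi$ in which the symbol $Q$ denotes $Q$, and the symbol $Q$ denotes $Q$ in every expansion of $\mathfrak N$ satisfying $\Phi$. If $Q_1,\dots,Q_n$ are determined by sets that, after renaming auxiliary symbols, share only $Z$ and $S$, then the union of these sets determines each $Q_l$ and has a model in which all $Q_l$ are as intended.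

\begin{lemma}\label{lem:det}
Every unary or binary primitive recursive relation is determined by a finite set of $3$-sentences, which is computable from a primitive recursive definition of the relation.
\end{lemma}

\begin{proof}
Let $\mathrm{Fn}(f)$ be the sentence $f(x,y)\wedge f(x,z)\to y=z$. To determine a function $f$ from functions already determined, we add $\mathrm{Fn}(f)$ and implications that (a) are true when $f$ and the new auxiliary symbols have their intended meanings, and (b) imply $f(n,f(n))$ for each $n$ in every expansion. Then $\mathrm{Fn}(f)$ excludes all other pairs; auxiliary symbols may contain unintended pairs, which does no harm. In each case below (a) is read off from the stated intended meanings. Three variables allow one composition of binary relations per sentence, so we reduce all functions to unary ones by pairing.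

\emph{Pairing.} Let $(\kappa,\lambda)(0)=(0,0)$, and let $(\kappa,\lambda)(n+1)$ be $(0,\kappa(n)+1)$ if $\lambda(n)=0$ and $(\kappa(n)+1,\lambda(n)-1)$ otherwise. This is Cantor's enumeration $(0,0),(0,1),(1,0),(0,2),\dots$ of $\omega^2$, with inverse $J(a,b)=\binom{a+b+1}{2}+a$. The auxiliary symbols and their intended meanings are $\kappa^+(x,z)$: $z=\kappa(x)+1$; $\lambda^-(x,z)$: $\lambda(x)=z+1$; $B_0(x)$: $\lambda(x)=0$; $B_1(x)$: $\lambda(x)>0$. Take $\mathrm{Fn}(\kappa)$, $\mathrm{Fn}(\lambda)$ and
\begin{align*}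
&Z(x)\wedge Z(y)\to\kappa(x,y)\wedge\lambda(x,y), &&B_0(x)\wedge S(x,y)\wedge Z(z)\to\kappa(y,z),\\
&\kappa(x,y)\wedge S(y,z)\to\kappa^+(x,z), &&B_0(x)\wedge S(x,y)\wedge\kappa^+(x,z)\to\lambda(y,z),\\
&\lambda(x,y)\wedge Z(y)\to B_0(x), &&B_1(x)\wedge S(x,y)\wedge\kappa^+(x,z)\to\kappa(y,z),\\
&\lambda(x,y)\wedge S(z,y)\to\lambda^-(x,z)\wedge B_1(x), &&S(x,y)\wedge\lambda^-(x,z)\to\lambda(y,z).
\end{align*}
For (b) use induction on $n$. The first sentence gives the true values at $0$. From the true values at $n$ we get $\kappa^+(n,\kappa(n)+1)$. If $\lambda(n)=0$ we get $B_0(n)$, hence $\kappa(n+1,0)$ and $\lambda(n+1,\kappa(n)+1)$. If $\lambda(n)>0$ we get $\lambda^-(n,\lambda(n)-1)$ and $B_1(n)$, hence $\kappa(n+1,\kappa(n)+1)$ and $\lambda(n+1,\lambda(n)-1)$.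

\emph{Basic functions and operations.} The successor function is $S$ itself. The zero function $O$ is determined by $Z(y)\to O(x,y)$ and $\mathrm{Fn}(O)$, the identity by $\mathrm{Id}(x,y)\leftrightarrow x=y$. If $f_1,f_2$ are determined, then $f=f_2\circ f_1$ is determined by adding $f_1(x,y)\wedge f_2(y,z)\to f(x,z)$ and $\mathrm{Fn}(f)$. The function $f=\langle f_1,f_2\rangle$, $f(n)=J(f_1(n),f_2(n))$, is determined by adding $\mathrm{Fn}(f)$ and
\[
f_1(x,y)\wedge\kappa(z,y)\to P_1(x,z),\quad f_2(x,y)\wedge\lambda(z,y)\to P_2(x,z),\quad P_1(x,z)\wedge P_2(x,z)\to f(x,z),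
\]
with intended meanings $P_1(x,z)$: $\kappa(z)=f_1(x)$ and $P_2(x,z)$: $\lambda(z)=f_2(x)$; for $z=f(n)$ they give $P_1(n,z)$, $P_2(n,z)$ and $f(n,z)$.

\emph{Primitive recursive functions.} Recall that these are generated from the zero functions, the successor and the projections by composition and primitive recursion. Let $J_1=\mathrm{Id}$ and $J_{n+1}(x_1,\dots,x_{n+1})=J(J_n(x_1,\dots,x_n),x_{n+1})$; each $J_n$ is a bijection $\omega^n\to\omega$. For $F:\omega^n\to\omega$ define $\hat F:\omega\to\omega$ by $\hat F(J_n(\vec x))=F(\vec x)$. We show by induction on the definition that $\hat F$ is determined for each primitive recursive $F$ of arity $n\ge1$.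

For a zero function $\hat F=O$, and for the successor $\hat F=S$. For the projection to $x_l$, $\hat F$ is $\lambda\circ\kappa^{n-l}$ if $l\ge2$ and $\kappa^{n-1}$ if $l=1$, where $\kappa^0=\mathrm{Id}$. For the constant function with value $a$, $\hat F=S^a\circ O$. If $F=F_0(F_1,\dots,F_m)$, then $\hat F=\hat F_0\circ\langle\cdots\langle\hat F_1,\hat F_2\rangle,\dots,\hat F_m\rangle$.

Let $F(\vec x,0)=F_0(\vec x)$ and $F(\vec x,b+1)=F_1(\vec x,b,F(\vec x,b))$ with at least one parameter. In terms of codes,
\[
\hat F(J(a,0))=\hat F_0(a),\qquad \hat F(J(a,b+1))=\hat F_1\bigl(J(J(a,b),\hat F(J(a,b)))\bigr).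
\]
The functions $\zeta=\langle\mathrm{Id},O\rangle$ and $\sigma=\langle\kappa,S\circ\lambda\rangle$ are determined, and $\zeta(a)=J(a,0)$, $\sigma(J(a,b))=J(a,b+1)$. Add $\mathrm{Fn}(\hat F)$ and
\begin{align*}
&\zeta(x,z)\wedge\hat F_0(x,y)\to\hat F(z,y), &&\hat F(z,y)\wedge\lambda(x,y)\to P_1(z,x), &&P_1(z,x)\wedge\kappa(x,z)\to P_2(z,x),\\
&P_2(z,x)\wedge\hat F_1(x,y)\to P_3(z,y), &&P_3(z,y)\wedge\sigma(z,x)\to\hat F(x,y),
\end{align*}
with intended meanings $P_1(z,x)$: $\lambda(x)=\hat F(z)$; $P_2(z,x)$: $x=J(z,\hat F(z))$; $P_3(z,y)$: $y=\hat F_1(J(z,\hat F(z)))$. For (b) use induction on $b$. The first sentence gives the true value at $J(a,0)$. From the true value at $z=J(a,b)$ we get, with $x=J(z,\hat F(z))$, successively $P_1(z,x)$, $P_2(z,x)$, $P_3(z,\hat F_1(x))$, and the true value at $\sigma(z)=J(a,b+1)$.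

A recursion without parameters, $f(0)=a$, $f(b+1)=F_1(b,f(b))$, reduces to these cases: let $F(x,0)=a$ and $F(x,b+1)=F_1'(x,b,F(x,b))$ with $F_1'(x,b,v)=F_1(b,v)$; then $f(b)=F(b,b)$.

\emph{Relations.} If $Q$ is unary with characteristic function $f$, determine $f$ and add $f(x,y)\wedge Z(y)\to\neg Q(x)$ and $f(x,y)\wedge Z(z)\wedge S(z,y)\to Q(x)$. If $Q$ is binary with characteristic function $F$, then $\hat F$ is the characteristic function of $Q'=\{J(a,b):(a,b)\in Q\}$. Determine $Q'$ as in the unary case and add $\kappa(z,x)\wedge\lambda(z,y)\to(Q(x,y)\leftrightarrow Q'(z))$, which at $z=J(a,b)$ decides $Q(a,b)$. Every step is computable from the given definition.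
\end{proof}

\section{From sentences to equations}\label{sec:equations}

Let $\Lambda$ be a finite language of unary and binary symbols containing $Z$ and $S$, and let $\Phi$ be a finite set of $3$-sentences in $\Lambda$ that contains the set $\Phi_0$ of the four sentences
\begin{align*}
&\text{(N1)}\ \ Z(x)\wedge Z(y)\to x=y, &&\text{(N2)}\ \ S(x,y)\wedge S(x,z)\to y=z,\\
&\text{(N3)}\ \ S(x,z)\wedge S(y,z)\to x=y, &&\text{(N4)}\ \ S(x,y)\to\neg Z(y).
\end{align*}
Take algebra variables $U_i$ $(i<\alpha)$ for each unary $U\in\Lambda$ and $R_{ij}$ $(i,j<\alpha,\ i\ne j)$ for each binary $R\in\Lambda$; they stand for the atoms $U(v_i)$ and $R(v_i,v_j)$. For $\varphi\in\Phi$ and an injection $\iota:\{x,y,z\}\to\alpha$, let $\varphi^\iota$ be the term obtained from the quantifier-free part of $\varphi$ by replacing $U(v)$, $R(v,v')$, $v=v'$ by $U_{\iota v}$, $R_{\iota v,\iota v'}$, $d_{\iota v,\iota v'}$ and connectives by Boolean operations. Let $\Sigma(\Phi)$ be the following finite set of conditions, each written as an equation $\sigma=1$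 (with $\sigma\le\sigma'$ written as $-\sigma+\sigma'=1$).
\begin{itemize}
\item[(A1)] $c_kU_i\le U_i$ for $k\ne i$; $\ c_kR_{ij}\le R_{ij}$ for $k\ne i,j$.
\item[(A2)] $U_id_{ij}\le U_j$, $\ R_{ij}d_{jk}\le R_{ik}$, $\ R_{ij}d_{ik}\le R_{kj}$ for distinct $i,j,k$.
\item[(A3)] $c_iZ_i=1$; $\ c_jS_{ij}=1$ for $i\ne j$.
\item[(A4)] $\varphi^\iota=1$ for each $\varphi\in\Phi$ and each injection $\iota$.
\end{itemize}
Condition (A1) says that $U_i$ and $R_{ij}$ are $c_k$-closed. Exchanging indices in (A2) gives $U_id_{ij}=U_jd_{ij}$, $R_{ij}d_{jk}=R_{ik}d_{jk}$ and $R_{ij}d_{ik}=R_{kj}d_{ik}$, which we also call (A2); it says that the $R_{ij}$ are copies of one relation. Condition (A3) provides a zero and successors. By (A4), an implication in $\Phi$ becomes an inequality; for instance (N3) gives $S_{ji}S_{li}\le d_{jl}$ for distinct $i,j,l$.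

Call two ordered pairs of distinct indices \emph{adjacent} if they have the form $(i,j),(i,k)$ or $(i,j),(k,j)$ with $i,j,k$ distinct. Since $\alpha\ge3$,
\begin{equation}\label{eq:conn}
\text{any two pairs }(i,j),(i',j')\text{ are joined by a chain of adjacent pairs.}
\end{equation}
Indeed, omitting repetitions, use $(i,j),(i,j'),(i',j')$ if $i\ne j'$; use $(i,j),(i',j),(i',j')$ if $i=j'$ and $j\ne i'$; and use $(i,j),(i,k),(j,k),(j,i)$ with $k\ne i,j$ in the remaining case.

\begin{lemma}\label{lem:model}
Let $(\omega;Q)_{Q\in\Lambda}$ be an expansion of $\mathfrak N$ satisfying $\Phi$. In $\mathfrak P({}^\alpha\omega)$ put $U_i=\{\bar n:n_i\in U\}$ and $R_{ij}=\{\bar n:(n_i,n_j)\in R\}$, and let $\mathfrak B$ be the subalgebra generated by all $U_0$ and $R_{01}$. Then $\mathfrak B\in\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$, the elements $U_i,R_{ij}$ belong to $\mathfrak B$ and satisfy $\Sigma(\Phi)$, and every finite subset of ${}^\alpha\omega$ belongs to $\mathfrak B$.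
\end{lemma}

\begin{proof}
The generators depend only on coordinates $0$ and $1$, so they lie in $\mathrm{Nr}_2\mathfrak B$. For distinct $i,j,k$ we have $R_{ik}=c_j(d_{jk}R_{ij})$: a tuple $\bar n$ is in the right side if and only if replacing $n_j$ by $n_k$ puts it in $R_{ij}$, that is, $(n_i,n_k)\in R$. In the same way $R_{kj}=c_i(d_{ik}R_{ij})$, and $U_i=c_0(d_{0i}U_0)$ for $i\ne0$. By \eqref{eq:conn} all $R_{ij}$ are in $\mathfrak B$.

(A1) holds because $U_i$ and $R_{ij}$ do not depend on $n_k$. (A2) holds because equal coordinates may be exchanged: if $n_j=n_k$, then $(n_i,n_j)\in R$ implies $(n_i,n_k)\in R$, and likewise in the first argument and for $U$. (A3) holds because any $\bar n$ can be changed at $i$ to have $n_i=0$, and at $j$ to have $n_j=n_i+1$. For (A4), $\varphi^\iota$ is the set of $\bar n$ such that the assignment $v\mapsto n_{\iota v}$ satisfies $\varphi$, which is ${}^\alpha\omega$.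

Finally $\{\bar n:n_i=0\}=Z_i$ and $\{\bar n:n_i=m+1\}=c_j(\{\bar n:n_j=m\}\cdot S_{ji})$ for $j\ne i$, so all sets $\{\bar n:n_i=m\}$ are in $\mathfrak B$. A singleton is an intersection of $\alpha$ of them.
\end{proof}

Next we turn the satisfiability of a system of equations into the failure of one equation. In a set algebra, $-c_0\cdots c_{\alpha-1}(-\sigma)$ is the universal closure of $\sigma$ and equals $1$ or $0$ according to whether $\sigma=1$ or not. In general this holds after passing to a quotient.

\begin{lemma}\label{lem:simple}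
For a finite set $\Sigma$ of equations $\sigma=1$, let $\varepsilon_\Sigma$ be the equation
\[
\prod_{(\sigma=1)\in\Sigma}-c_0\cdots c_{\alpha-1}(-\sigma)=0 .
\]
Let $\mathfrak A\in\mathrm{CA}_\alpha$. If $\mathfrak A$ is nontrivial and some assignment in $\mathfrak A$ satisfies $\Sigma$, then $\varepsilon_\Sigma$ fails in $\mathfrak A$. If $\varepsilon_\Sigma$ fails in $\mathfrak A$, then $\mathfrak A$ has a nontrivial homomorphic image $\mathfrak B$ with $\mathrm{Zd}\,\mathfrak B=\{0,1\}$ in which some assignment satisfies $\Sigma$.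
\end{lemma}

\begin{proof}
If all $\sigma$ take the value $1$, each factor is $-c_0\cdots c_{\alpha-1}0=1$, so the product is $1\ne0$. Conversely, let the product take a value $z\ne0$. Then $z\in\mathrm{Zd}\,\mathfrak A$. Take an ultrafilter $\mathcal F\ni z$ of the Boolean algebra $\mathrm{Zd}\,\mathfrak A$, and put $y\sim y'$ if $yf=y'f$ for some $f\in\mathcal F$. Since $\mathcal F$ is closed under products, $\sim$ is an equivalence relation compatible with $+$ and $\cdot$. If $yf=y'f$, then $-y\cdot f=-(yf)\cdot f=-y'\cdot f$ and, by (E3), $c_iy\cdot f=c_i(yf)=c_i(y'f)=c_iy'\cdot f$. So $\sim$ is a congruence, and $0\not\sim1$ as $0\notin\mathcal F$. Let $\mathfrak B=\mathfrak A/{\sim}$. For each $\sigma$ we have $z\le-c_0\cdots c_{\alpha-1}(-\sigma)\le\sigma$, so $\sigma z=1\cdot z$ and $\sigma\sim1$. If $y/{\sim}\in\mathrm{Zd}\,\mathfrak B$, then $y\sim w$ for $w=c_0\cdots c_{\alpha-1}y\in\mathrm{Zd}\,\mathfrak A$. If $w\in\mathcal F$, then $w\sim1$; otherwise $-w\in\mathcal F$ and $w\sim0$.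
\end{proof}

\section{The standard part of an algebra}\label{sec:standard}

We now prove a converse to Lemma~\ref{lem:model}. Throughout this section $\mathfrak B\in\mathrm{CA}_\alpha$ is nontrivial, $\mathrm{Zd}\,\mathfrak B=\{0,1\}$, and an assignment in $\mathfrak B$ satisfying $\Sigma(\Phi)$ is fixed. The difficulty is that $\mathfrak B$ is an abstract algebra, with no base set in which to look for the natural numbers. We replace an element $v$ of a base set by the family of sets $p_i=\{\bar a:a_i=v\}$, and axiomatize such families.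

A \emph{point} of $\mathfrak B$ is a family $p=(p_i)_{i<\alpha}$ of elements such that for $i\ne j$:
\[
\text{(a) }c_jp_i=p_i,\qquad\text{(b) }c_ip_i=1,\qquad\text{(c) }p_ip_j\le d_{ij},\qquad\text{(d) }p_id_{ij}=p_jd_{ij}.
\]
The element $c_l(p_ly)$ is the result of substituting the point for the variable $v_l$ in $y$. The next lemma says that where $v_l$ equals the point, the substitution implies $y$. Its proof places a second copy of the point in a coordinate $m$ and applies (C7), and this requires that $y$ ignore coordinate $m$. This is the source of the restriction to $D(\mathfrak B)$ below.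

\begin{lemma}\label{lem:subst}
Let $p$ be a point, $l\ne m$, and let $y$ be $c_m$-closed. Then $p_l\cdot c_l(p_ly)\le y$, and $c_l(p_ly)\cdot c_l(p_ly')\le c_l(p_lyy')$ for every $y'$.
\end{lemma}

\begin{proof}
Let $q=c_l(p_ly)\cdot c_l(p_l\cdot-y)$. It is $c_m$-closed by (E2), since $p_l$ and $y$ are. As $p_m$ is $c_l$-closed, (E3), (c) and (C7) give
\[
p_mq=c_l(p_mp_ly)\cdot c_l(p_mp_l\cdot-y)\le c_l(d_{lm}y)\cdot c_l(d_{lm}\cdot-y)=0 .
\]
So $q=c_mp_m\cdot q=c_m(p_mq)=0$ by (b). Now $p_l\cdot c_l(p_ly)\cdot-y\le q=0$, which is the first claim. By (E3) and the first claim, $c_l(p_ly)\cdot c_l(p_ly')=c_l\bigl(c_l(p_ly)\,p_ly'\bigr)\le c_l(p_lyy')$.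
\end{proof}

The numerals are defined by the recursion that ended the proof of Lemma~\ref{lem:model}.

\begin{lemma}\label{lem:numerals}
Put $a_{0,i}=Z_i$ and $a_{n+1,i}=c_j(a_{n,j}S_{ji})$ for $j\ne i$. This does not depend on the choice of $j$; each $a_n=(a_{n,i})_{i<\alpha}$ is a point; and $a_{n,i}a_{m,i}=0$ for $n\ne m$.
\end{lemma}

\begin{proof}
The family $a_0$ is a point: (a) is (A1), (b) is (A3), (c) is (A4) for (N1), and (d) is (A2). Let $a_n$ be a point.

\emph{Independence of $j$.} Let $i,j,l$ be distinct. The element $a_{n,j}S_{ji}$ is $c_l$-closed and $c_ld_{jl}=1$, so by (E3), (d) and (A2),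
\[
a_{n,j}S_{ji}=c_l(a_{n,j}S_{ji}d_{jl})=c_l(a_{n,l}S_{li}d_{jl})\le c_l(a_{n,l}S_{li}).
\]
The right side is $c_j$-closed, because $a_{n,l}$ and $S_{li}$ are. So $c_j(a_{n,j}S_{ji})\le c_l(a_{n,l}S_{li})$, and exchanging $j$ and $l$ gives equality.

\emph{$a_{n+1}$ is a point.} Let $i\ne j$ and $l\ne i,j$. (a) $a_{n+1,i}=c_j(a_{n,j}S_{ji})$ is $c_j$-closed. (b) $c_ic_j(a_{n,j}S_{ji})=c_jc_i(a_{n,j}S_{ji})=c_j(a_{n,j}\cdot c_iS_{ji})=c_ja_{n,j}=1$ by (A3). (c) Lemma~\ref{lem:subst}, applied to the $c_j$-closed element $S_{li}$, and (N2) give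
\[
a_{n+1,i}a_{n+1,j}=c_l(a_{n,l}S_{li})\cdot c_l(a_{n,l}S_{lj})\le c_l(a_{n,l}S_{li}S_{lj})\le c_ld_{ij}=d_{ij}.
\]
(d) As $d_{ij}$ is $c_l$-closed, $a_{n+1,i}d_{ij}=c_l(a_{n,l}S_{li}d_{ij})=c_l(a_{n,l}S_{lj}d_{ij})=a_{n+1,j}d_{ij}$ by (A2).

\emph{Disjointness.} We use induction on $\min(n,m)$, for all $i$ at once. By (N4), $a_{m+1,i}a_{0,i}=c_j(a_{m,j}S_{ji}Z_i)=0$. Suppose $a_{n,j}a_{m,j}=0$ for all $j$, and let $i,j,l$ be distinct. Since $a_{n,j}S_{ji}$ is $c_l$-closed and $a_{m,l}S_{li}$ is $c_j$-closed, two applications of (E3), then (N3) and (d), give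
\begin{align*}
a_{n+1,i}a_{m+1,i}&=c_j(a_{n,j}S_{ji})\cdot c_l(a_{m,l}S_{li})=c_lc_j(a_{n,j}S_{ji}a_{m,l}S_{li})\\
&\le c_lc_j(a_{n,j}a_{m,l}d_{jl})=c_lc_j(a_{n,j}a_{m,j}d_{jl})=0.\qedhere
\end{align*}
\end{proof}

For $\bar n\in{}^\alpha\omega$ let $P_{\bar n}=\prod_{i<\alpha}a_{n_i,i}$; it plays the role of the singleton $\{\bar n\}$. By (a), (b) and (E3), applying $c_i$ to a product of factors $a_{n_j,j}$ with distinct $j$ deletes the factor with $j=i$. Hence $c_0\cdots c_{\alpha-1}P_{\bar n}=1$ and $P_{\bar n}\ne0$.

\begin{lemma}\label{lem:h}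
For $y\in D(\mathfrak B)$ and $\bar n\in{}^\alpha\omega$, either $P_{\bar n}\le y$ or $P_{\bar n}y=0$. The map $h(y)=\{\bar n:P_{\bar n}\le y\}$ is a Boolean homomorphism from $D(\mathfrak B)$ to the power set of ${}^\alpha\omega$, and:
\begin{enumerate}
\item if $y$ is $c_i$-closed, then membership of $\bar n$ in $h(y)$ does not depend on $n_i$;
\item $h(d_{ij})=\{\bar n:n_i=n_j\}$;
\item for each binary $R\in\Lambda$ there is a relation $R^h$ on $\omega$ with $h(R_{ij})=\{\bar n:(n_i,n_j)\in R^h\}$ for all $i\ne j$, and for each unary $U\in\Lambda$ there is $U^h\subseteq\omega$ with $h(U_i)=\{\bar n:n_i\in U^h\}$ for all $i$;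
\item $Z^h=\{0\}$ and $S^h$ is the successor relation;
\item the structure $(\omega;Q^h)_{Q\in\Lambda}$ satisfies $\Phi$.
\end{enumerate}
\end{lemma}

\begin{proof}
The elements $y$ with $P_{\bar n}\le y$ or $P_{\bar n}y=0$ are closed under complement and product, so for the first claim we may assume that $y$ is $c_m$-closed for some $m$. We substitute the numerals for the remaining variables one after another. List the indices other than $m$ as $l_1,\dots,l_{\alpha-1}$, and put $y_0=y$ and $y_{t+1}=c_l(a_{n_l,l}\,y_t)$ with $l=l_{t+1}$. By induction $y_t$ is closed under $c_m,c_{l_1},\dots,c_{l_t}$, because $a_{n_l,l}$ is closed under all $c_k$ with $k\ne l$. We have $a_{n_l,l}\,y_t\le y_{t+1}$ by (E1), and $a_{n_l,l}\,y_{t+1}\le y_t$ by Lemma~\ref{lem:subst}. As $P_{\bar n}\le a_{n_l,l}$, this gives $P_{\bar n}y_t=P_{\bar n}y_{t+1}$. So $P_{\bar n}y=P_{\bar n}y_{\alpha-1}$ with $y_{\alpha-1}\in\mathrm{Zd}\,\mathfrak B=\{0,1\}$, which proves the first claim. Since $P_{\bar n}\ne0$, exactly one of $P_{\bar n}\le y$ and $P_{\bar n}\le-y$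 holds for $y\in D(\mathfrak B)$; so $h$ preserves complements, and it preserves products by definition.

(1) If $\bar n,\bar n'$ differ only at $i$, then $c_iP_{\bar n}=\prod_{j\ne i}a_{n_j,j}=c_iP_{\bar n'}$. So $P_{\bar n}\le y$ implies $P_{\bar n'}\le c_iP_{\bar n}\le c_iy=y$.

(2) Let $i\ne j$. If $n_i=n_j$, then $P_{\bar n}\le d_{ij}$ by (c). If $n_i\ne n_j$, then $P_{\bar n}d_{ij}\le a_{n_i,i}a_{n_j,j}d_{ij}=a_{n_i,i}a_{n_j,i}d_{ij}=0$ by (d) and disjointness.

(3) The elements $R_{ij}$ and $U_i$ are closed by (A1), as $\alpha\ge3$. By (A1) and (1), $h(R_{ij})=\{\bar n:(n_i,n_j)\in R^{(ij)}\}$ for some relation $R^{(ij)}$. Let $i,j,k$ be distinct and $a,b\in\omega$. Applying $h$ to $R_{ij}d_{jk}=R_{ik}d_{jk}$ and testing a tuple with $n_i=a$, $n_j=n_k=b$ gives $R^{(ij)}=R^{(ik)}$; applying $h$ to $R_{ij}d_{ik}=R_{kj}d_{ik}$ and testing a tuple with $n_i=n_k=a$, $n_j=b$ gives $R^{(ij)}=R^{(kj)}$. By \eqref{eq:conn} all $R^{(ij)}$ coincide. For unary $U$ apply $h$ to $U_id_{ij}=U_jd_{ij}$ and test a tuple with $n_i=n_j=a$.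

(4) Since $Z_i=a_{0,i}$, we have $P_{\bar n}\le Z_i$ if $n_i=0$ and $P_{\bar n}Z_i=0$ otherwise. Let $i\ne j$. As $S_{ji}$ is $c_k$-closed for $k\ne i,j$, Lemma~\ref{lem:subst} gives $a_{n,j}a_{n+1,i}=a_{n,j}\cdot c_j(a_{n,j}S_{ji})\le S_{ji}$. If $m\ne n+1$, then $a_{n,j}S_{ji}a_{m,i}\le a_{n+1,i}a_{m,i}=0$.

(5) By (2) and (3), $h(\varphi^\iota)$ is the set of $\bar n$ such that $v\mapsto n_{\iota v}$ satisfies $\varphi$ in the structure, and $h(\varphi^\iota)=h(1)={}^\alpha\omega$ by (A4). Since $\iota$ is injective, every assignment of $x,y,z$ in $\omega$ arises from some $\bar n$.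
\end{proof}

The map $h$ sees only the standard part of $\mathfrak B$ and need not respect cylindrifications.

\begin{example}\label{ex:infty}
Let $V=\omega\cup\{\infty\}$, $Z=\{0\}$, and let $S$ be the successor relation together with $(\infty,\infty)$. The sets $Z_i,S_{ij}$, defined as in Lemma~\ref{lem:model}, satisfy $\Sigma(\Phi_0)$ in $\mathfrak P({}^\alpha V)$. Here $P_{\bar n}=\{\bar n\}$ and $h(y)=y\cap{}^\alpha\omega$. For $y=\{\bar a:a_0=\infty\}$ we have $h(y)=\emptyset$ but $h(c_0y)={}^\alpha\omega$.
\end{example}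

\section{$\Sigma^0_1$-hardness}\label{sec:sigma}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $Q_e=\{t:T(e,e,t)\}$. Let $\Phi'_e$ consist of $\Phi_0$, a set determining $Q_e$ (Lemma~\ref{lem:det}) and the sentence $\neg Q_e(x)$, and let $\varepsilon'_e=\varepsilon_{\Sigma(\Phi'_e)}$. A primitive recursive definition of $Q_e$ is obtained from one of $T$ by substituting the constant $e$, so $e\mapsto\varepsilon'_e$ is computable.

If $Q_e=\emptyset$, the intended interpretation satisfies $\Phi'_e$. By Lemmas~\ref{lem:model} and~\ref{lem:simple}, $\varepsilon'_e$ fails in a member of $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K$. Conversely, if $\varepsilon'_e$ fails in some $\mathfrak A\in K\subseteq\mathrm{CA}_\alpha$, take $\mathfrak B$ from Lemma~\ref{lem:simple}. Lemma~\ref{lem:h} yields an expansion of $\mathfrak N$ satisfying $\Phi'_e$; in it the symbol $Q_e$ denotes $Q_e$ and is empty. Hence $\varepsilon'_e\in\mathrm{Eq}\,K$ if and only if $\exists t\,T(e,e,t)$, and the halting set is many-one reducible to $\mathrm{Eq}\,K$.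 For $m\ge\alpha$ we have $\mathrm K^m_\alpha=\mathrm{CA}_\alpha$, and $\mathrm{Eq}\,\mathrm{CA}_\alpha$ is r.e.\ by Proposition~\ref{prop:upper}.
\end{proof}

\section{$\Pi^0_2$-hardness}\label{sec:pi}

We define computably an equation $\varepsilon_e$ for each $e$ and show that for every $K$ with $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm D_\alpha$,
\begin{equation}\label{eq:star}
\varepsilon_e\in\mathrm{Eq}\,K\iff e\in\mathrm{Tot}.
\end{equation}
The failure of $\varepsilon_e$ has to express $\exists n\,\forall t\,\neg T(e,n,t)$. A $3$-sentence can say that every $n$ in a set $G$ satisfies $\forall t\,\neg T(e,n,t)$. The difficulty is to force a \emph{standard} number into $G$: the equation $c_0G_0=1$ may be satisfied by an element such as $\infty$ in Example~\ref{ex:infty}. Instead we introduce a set $I$ that contains $0$ and is closed under successor until a member of $G$ is met, and we demand a choice from two-element intersections over $I$. Lemma~\ref{lem:blind} then excludes $I=\omega$ on the standard part.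

\subsection*{The equations}
The functions $\kappa,\lambda$ are primitive recursive (bounded search, as $a,b\le J(a,b)$), and so are the relations
\begin{itemize}
\item $E=\{(u,w):w\in\mathrm{bits}(u)\}$;
\item $\pi_j$ $(j<r)$, the functions with $\pi_j(J_r(u_0,\dots,u_{r-1}))=u_j$;
\item $C=\{p:|\bigcap_{j<r}\mathrm{bits}(\pi_j(p))|=2\}$;
\item $H_e=\{(n,t):T(e,n,t)\}$.
\end{itemize}
Let $\Phi_e$ consist of $\Phi_0$, sets determining $E,\pi_j,C,H_e$ with disjoint auxiliary symbols, and the following sentences in a new binary symbol $\mathrm{Lt}$ and new unary symbols $I,G$: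
\begin{align*}
&\text{(L1)}\ \mathrm{Lt}(x,y)\to\neg Z(y), &&\text{(I1)}\ Z(x)\to I(x),\\
&\text{(L2)}\ S(y,z)\wedge\mathrm{Lt}(x,z)\to\mathrm{Lt}(x,y)\vee x=y, &&\text{(I2)}\ I(x)\wedge\neg G(x)\wedge S(x,y)\to I(y),\\
&\text{(L3)}\ E(x,y)\to\mathrm{Lt}(y,x), &&\text{(I3)}\ G(x)\to\neg H_e(x,y).
\end{align*}
Let $\mathsf x$ be one more algebra variable, and let $\Sigma_e$ be $\Sigma(\Phi_e)$ together with
\[
\text{(A5)}\quad\beta\le c_r(\gamma\cdot\mathsf x)\cdot c_r(\gamma\cdot-\mathsf x),\qquad\text{where}\quad\beta=\prod_{j<r}I_j\cdot\prod_{j<r}(\pi_j)_{rj}\cdot C_r,\quad\gamma=\prod_{j<r}E_{jr}.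
\]
Put $\varepsilon_e=\varepsilon_{\Sigma_e}$; the map $e\mapsto\varepsilon_e$ is computable. Coordinates $0,\dots,r-1$ hold the sets, and coordinate $r$ is used twice. In $\beta$ it holds a code of the tuple of sets, which expresses the $r$-ary condition ``the intersection has two elements'' by unary and binary relations. In $\gamma$ it holds a point of the intersection. So (A5) says: if the sets are in $I$ and their intersection has two elements, then $\mathsf x$ accepts a point of the intersection and rejects a point of it. We write $(\bar u,w)$ for the tuple $(u_0,\dots,u_{r-1},w)\in{}^\alpha\omega$.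

\subsection*{A counterexample for $e\notin\mathrm{Tot}$}

\begin{lemma}\label{lem:notTot}
If $e\notin\mathrm{Tot}$, then $\varepsilon_e$ fails in some member of $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha$.
\end{lemma}

\begin{proof}
Fix $n$ with $\neg T(e,n,t)$ for all $t$. Interpret $E,\pi_j,C,H_e$ and the auxiliary symbols as intended, $\mathrm{Lt}$ as $<$, $I$ as $\{0,\dots,n\}$ and $G$ as $\{n\}$. Then $\Phi_e$ holds: (L1), (L2), (I1) are immediate, (L3) holds as $w\in\mathrm{bits}(u)$ implies $w<u$, (I2) as $x<n$ implies $x+1\le n$, and (I3) by the choice of $n$. Let $\mathfrak B$ be the algebra of Lemma~\ref{lem:model}, and let $\mathsf x$ be the set of all $(\bar u,w)$ such that $u_j\le n$ for $j<r$, the set $\bigcap_{j<r}\mathrm{bits}(u_j)$ is nonempty, and $w$ is its minimum. This set is finite, since $w<u_0\le n$, so it belongs to $\mathfrak B$. If $(\bar u,p)\in\beta$, then $u_j\le n$, $u_j=\pi_j(p)$ and $p\in C$, so $\bigcap_{j<r}\mathrm{bits}(u_j)=\{w_0,w_1\}$ with $w_0<w_1$. Then $(\bar u,w_0)\in\gamma\cdot\mathsf x$ and $(\bar u,w_1)\in\gamma\cdot-\mathsf x$,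 so (A5) holds. By Lemma~\ref{lem:simple}, $\varepsilon_e$ fails in $\mathfrak B$.
\end{proof}

\subsection*{No counterexample in $\mathrm D_\alpha$ for $e\in\mathrm{Tot}$}

\begin{lemma}\label{lem:Tot}
If $\varepsilon_e$ fails in some $\mathfrak A\in\mathrm D_\alpha$, then $e\notin\mathrm{Tot}$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:simple} gives a nontrivial homomorphic image $\mathfrak B$ of $\mathfrak A$ with $\mathrm{Zd}\,\mathfrak B=\{0,1\}$ and an assignment satisfying $\Sigma_e$. Images of closed elements are closed, so $B=D(\mathfrak B)$, and the map $h$ of Lemma~\ref{lem:h} is defined on all of $B$, in particular at $\mathsf x$. The relations $Q^h$ form an expansion of $\mathfrak N$ satisfying $\Phi_e$, so $E^h,\pi_j^h,C^h,H_e^h$ are the intended relations. To transfer (A5) along $h$ we need standard witnesses for $c_r$, which Example~\ref{ex:infty} shows is not automatic. This is the purpose of $\mathrm{Lt}$: everything below a numeral is one of finitely many numerals.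

\medskip\noindent\emph{Step 1: $a_{u,j}\,\mathrm{Lt}_{ij}\le\sum_{w<u}a_{w,i}$ for all $u\in\omega$ and $i\ne j$.}
Induction on $u$, for all $i\ne j$ at once. For $u=0$, (L1) gives $Z_j\mathrm{Lt}_{ij}=0$. For the step take $l\ne i,j$. The element $\mathrm{Lt}_{ij}$ is $c_l$-closed, (L2) gives $S_{lj}\mathrm{Lt}_{ij}\le\mathrm{Lt}_{il}+d_{il}$, the induction hypothesis applies to $(i,l)$, and $a_{u,l}d_{il}\le a_{u,i}$ by (d). So
\[
a_{u+1,j}\mathrm{Lt}_{ij}=c_l(a_{u,l}S_{lj}\mathrm{Lt}_{ij})\le c_l\bigl(a_{u,l}\mathrm{Lt}_{il}+a_{u,l}d_{il}\bigr)\le c_l\Bigl(\sum_{w\le u}a_{w,i}\Bigr)=\sum_{w\le u}a_{w,i},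
\]
the last sum being $c_l$-closed.

\medskip\noindent\emph{Step 2: if $u_0,\dots,u_{r-1}\in I^h$ and $\bigcap_{j<r}\mathrm{bits}(u_j)=\{s,t\}$ with $s\ne t$, then exactly one of $(\bar u,s)$, $(\bar u,t)$ is in $h(\mathsf x)$.}
Let $p=J_r(\bar u)$. Then $(\bar u,p)\in h(\beta)$, since $u_j\in I^h$, $\pi_j(p)=u_j$ and $p\in C$. Let $y$ be $\mathsf x$ or $-\mathsf x$. By (A5), $P_{(\bar u,p)}\le\beta\le c_r(\gamma y)$. The element $b=\prod_{j<r}a_{u_j,j}$ is $c_r$-closed, so $0\ne P_{(\bar u,p)}\le b\cdot c_r(\gamma y)=c_r(b\gamma y)$, and $b\gamma y\ne0$. By (L3), $\gamma\le E_{0r}\le\mathrm{Lt}_{r0}$, so Step~1 gives $b\gamma\le a_{u_0,0}\mathrm{Lt}_{r0}\le\sum_{w<u_0}a_{w,r}$. The sum is finite, so $P_{(\bar u,w)}\gamma y=b\,a_{w,r}\gamma y\ne0$ for some $w$, and then $P_{(\bar u,w)}\le\gamma y$ by Lemma~\ref{lem:h}. Thus $(\bar u,w)\in h(\gamma)\cap h(y)$, and $(\bar u,w)\in h(\gamma)$ means $w\in\bigcap_j\mathrm{bits}(u_j)=\{s,t\}$. Taking $y=\mathsf x$ and $y=-\mathsf x$, we find that one of the two tuples is in $h(\mathsf x)$ and one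 is not.

\medskip\noindent\emph{Step 3: $I^h\ne\omega$.}
Suppose $I^h=\omega$. As $B=D(\mathfrak B)$, the element $\mathsf x$ is a Boolean combination of elements $y_1,\dots,y_q$, where $y_b$ is $c_{m_b}$-closed. For $m<\alpha$ let $\chi_m(\bar n)=\{b:m_b=m,\ \bar n\in h(y_b)\}$. Then $\chi_m$ takes at most $k=2^q$ values and does not depend on $n_m$ by Lemma~\ref{lem:h}(1). Since $h$ is a Boolean homomorphism, the family $(\chi_m(\bar n))_{m<\alpha}$ decides whether $\bar n\in h(\mathsf x)$. Take $L$ from Lemma~\ref{lem:blind} for $\rho=r$ and $k$. Identify subsets of $[L]$ with numbers via $\mathrm{bits}$, and for $i<r$ view $\chi_i(\bar u,w)$ as a function of $((u_j)_{j\ne i},w)$. Lemma~\ref{lem:blind} gives $\bar u$ and $s\ne t$ with $\bigcap_{j<r}\mathrm{bits}(u_j)=\{s,t\}$ and $\chi_i(\bar u,s)=\chi_i(\bar u,t)$ for $i<r$. Also $\chi_r(\bar u,s)=\chi_r(\bar u,t)$, since $\chi_r$ ignores the last coordinate. So $(\bar u,s)\in h(\mathsf x)$ if and only if $(\bar u,t)\in h(\mathsf x)$, contrary to Step~2.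

\medskip\noindent\emph{Step 4.} If $G^h=\emptyset$, then (I1), (I2) and induction give $I^h=\omega$, contrary to Step~3. So there is $n\in G^h$, and (I3) gives $\neg T(e,n,t)$ for all $t\in\omega$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} and Corollary~\ref{cor:axiom}]
Let $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K\subseteq\mathrm D_\alpha$. Lemmas~\ref{lem:notTot} and~\ref{lem:Tot} give \eqref{eq:star}, so $\mathrm{Tot}$ is many-one reducible to $\mathrm{Eq}\,K$, and $\mathrm{Eq}\,K$ is $\Pi^0_2$-hard. The second assertion of Theorem~\ref{thm:B} is Proposition~\ref{prop:D}. For $2\le m<\alpha$ we have $\mathrm{Nr}_2\mathfrak A\subseteq\mathrm{Nr}_m\mathfrak A$, hence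
\[
\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha\subseteq\mathrm K^m_\alpha\subseteq\mathrm D_\alpha .
\]
So $\mathrm{Eq}\,\mathrm K^m_\alpha$ and $\mathrm{Eq}(\mathrm K^m_\alpha\cap\mathrm{Cs}_\alpha)$ are $\Pi^0_2$-hard, and they are $\Pi^0_2$ by Proposition~\ref{prop:upper}. The case $m=2$ is Theorem~\ref{thm:A}, as a $\Pi^0_2$-hard set is not r.e. Finally, the variety generated by $\mathrm{Bg}_\alpha$ has equational theory $\mathrm{Eq}\,\mathrm{Bg}_\alpha$. If an r.e.\ set of first-order sentences axiomatized this variety, then by the completeness theorem $\mathrm{Eq}\,\mathrm{Bg}_\alpha$ would be the set of equations provable from it, which is r.e.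
\end{proof}

\subsection*{The role of the hypotheses}
The inclusion $K\subseteq\mathrm D_\alpha$ is used only to ensure $\mathsf x\in D(\mathfrak B)$ in Steps~2 and~3. Without it \eqref{eq:star} breaks down: $\varepsilon_e$ fails in $\mathfrak P({}^\alpha\omega)$ for \emph{every} $e$, with $I=\omega$, $G=\emptyset$, and $\mathsf x$ the infinite set of all $(\bar u,w)$ such that $w$ is the minimum of $\bigcap_{j<r}\mathrm{bits}(u_j)$. The inclusion $\mathrm{Bg}_\alpha\cap\mathrm{Cs}_\alpha\subseteq K$ is used only to place the counterexample of Lemma~\ref{lem:notTot} in $K$.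

The assumption $\alpha\ge3$ provides the third index that makes diagonals and the elements $R_{ij}$ closed, accommodates the three variables in (A4), and is used in \eqref{eq:conn} and throughout Section~\ref{sec:standard}. The assumption $\alpha<\omega$ makes $\Sigma(\Phi)$ finite and makes $c_0\cdots c_{\alpha-1}$, $P_{\bar n}$, $\beta$ and $\gamma$ finite expressions.

The proof also shows how validity of $\varepsilon_e$ depends on infinitely many separate facts. To refute a counterexample in which $\mathsf x$ is a Boolean combination of $q$ closed elements, Step~3 needs only $[2^L]\subseteq I^h$, where $L$ comes from Lemma~\ref{lem:blind} for $k=2^q$, and this follows once program $e$ halts on all inputs below $2^L$. Membership in $\mathrm D_\alpha$ guarantees that some finite $q$ exists for each $\mathsf x$, but puts no bound on it.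

\begin{thebibliography}{9}

\bibitem{HJ}
Hales and Jewett, Trans. AMS 106 (1963).

\bibitem{HMT}
Henkin, Monk and Tarski, \emph{Cylindric Algebras I}.

\bibitem{varieties}
\emph{On varieties of cylindric algebras with applications to logic}, \texttt{https://core.ac.uk/download/pdf/82128096.pdf}.

\end{thebibliography}
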